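\title{Uniqueness in $L^2$ of the enstrophy measure for the Kolmogorov operator of the stochastic two-dimensional Navier--Stokes equation}

\begin{abstract}
We consider the Navier--Stokes equation on the two-dimensional torus, with viscosity $\nu>0$, driven by a cylindrical Wiener process. Its Kolmogorov operator $\tilde K$ is defined on smooth cylinder functions in $L^2(\mu_\nu)$, where $\mu_\nu$ is the Gaussian measure of the enstrophy. We prove that for every $\nu>0$ exactly one strongly continuous semigroup on $L^2(\mu_\nu)$ has a generator that extends $-\tilde K$. In Wiener chaos coordinates the nonlinear part of $\tilde K$ is a sum $L_++L_-$ of two operators that shift the degree by $\pm1$, with $L_-=-L_+^*$. This antisymmetry gives energy estimates with polynomial weights in the number operator for a finite-dimensional resolvent equation, uniformly in the truncation. The argument also covers fractional dissipation $A^\theta$ with $\theta>1/2$ and uniqueness in $L^p(\mu_\nu)$ for $1\le p\le2$. It identifies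 the domain of the closure with a weak domain, and it gives uniqueness for the Fokker--Planck equation and for stationary martingale solutions.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The equation, the measure and the operator}

Let $\mathbb T^2=[0,2\pi]^2$ be the two-dimensional torus. Let $\mathcal V$ be the space of smooth, periodic, divergence-free vector fields with zero mean, and let $H$ be its closure in $L^2(\mathbb T^2;\mathbb R^2)$, with inner product $\langle\cdot,\cdot\rangle$. Let $\Pi$ be the Leray projector, the orthogonal projection onto $H$. The Stokes operator $A=-\Pi\Delta$ is positive and self-adjoint on $H$, and $H$ has an orthonormal basis $\{e_j\}\subset\mathcal V$ of eigenfunctions, $Ae_j=\lambda_je_j$. For $\sigma>0$, $H^{-\sigma}$ is the completion of $H$ in the norm of $A^{-\sigma/2}u$; the pairing $\langle u,h\rangle$ makes sense for $u\in H^{-\sigma}$ and $h\in\mathcal V$. The nonlinearity is $B(u,v)=\Pi[(u\cdot\nabla)v]$, and for $u,h\in\mathcal V$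
\[
\langle B(u,u),h\rangle=-\sum_{i,j}\int_{\mathbb T^2}u_iu_j\,\partial_ih_j\,dx .
\]
We consider the stochastic Navier--Stokes equation with viscosity $\nu>0$,
\begin{equation}\label{eq:NS}
du(t)+\big[\nu Au(t)+B(u(t),u(t))\big]\,dt=\sqrt2\,dW(t),
\end{equation}
where $W$ is a cylindrical Wiener process on $H$. The equation without $B$ is the Stokes equation.

Let $\mu_\nu$ be the centered Gaussian measure with covariance $(\nu A)^{-1}$, that is, the law of $\sum_j(\nu\lambda_j)^{-1/2}\xi_je_j$ with independent standard normal $\xi_j$. Formally $\mu_\nu$ has the density $\exp(-\frac\nu2\langle Au,u\rangle)$. The quantity $\langle Au,u\rangle$ is the enstrophy, which the Euler nonlinearity conserves (identity \eqref{eq:cyclic} below is this conservation law in Fourier variables), so $\mu_\nu$ is the natural candidate for an invariant measure of \eqref{eq:NS}. It is supported on $H^{-\sigma}$ for every $\sigma>0$, but not on $H$. A typical $u$ is therefore a distribution, the products $u_iu_j$ have no pointwise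 meaning, and $B(u,u)$ is defined as a limit. Let $\Pi_M$ be the projection onto $\operatorname{span}\{e_j:\lambda_j\le M\}$.

\begin{itemize}
\item[(F1)] (Albeverio--Cruzeiro.) For every $h\in\mathcal V$ the functions $u\mapsto\langle B(\Pi_Mu,\Pi_Mu),h\rangle$ converge in $L^2(\mu_\nu)$ as $M\to\infty$. The limit is denoted by $\langle B(u,u),h\rangle$.
\end{itemize}

Let $\mathcal{FC}_b^\infty$ be the space of smooth cylinder functions
\[
f(u)=\varphi(\langle u,h_1\rangle,\dots,\langle u,h_n\rangle),\qquad n\in\mathbb N,\quad\varphi\in C_b^\infty(\mathbb R^n),\quad h_i\in\mathcal V .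
\]
On $\mathcal{FC}_b^\infty$ set $\tilde K=Q+L$, where
\[
Qf=-\sum_{i,j}\partial_{ij}\varphi\,\langle h_i,h_j\rangle+\nu\sum_i\partial_i\varphi\,\langle u,Ah_i\rangle,\qquad
Lf=\sum_i\partial_i\varphi\,\langle B(u,u),h_i\rangle,
\]
and the derivatives of $\varphi$ are evaluated at $(\langle u,h_1\rangle,\dots,\langle u,h_n\rangle)$. Here $Q$ is the Ornstein--Uhlenbeck operator of the Stokes equation, $L$ is the Liouville operator of the Euler equation, and $-\tilde K$ is the backward Kolmogorov generator of \eqref{eq:NS} on cylinder functions. It is known that $(\tilde K,\mathcal{FC}_b^\infty)$ is closable in $L^2(\mu_\nu)$, that $\int(\tilde Kf)f\,d\mu_\nu\ge0$, and that $\mu_\nu$ is infinitesimally invariant: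

\begin{itemize}
\item[(F2)] $\int\tilde Kf\,d\mu_\nu=0$ for all $f\in\mathcal{FC}_b^\infty$.
\end{itemize}

Closability and positivity follow from (F2), as we show in Section~\ref{sec:reduction}. Both (F1) and (F2) have short proofs in the coordinates of this paper, given in Remark~\ref{rem:facts}.

\subsection{The question}

We write a $C^0$-semigroup (a strongly continuous semigroup of bounded operators) as $P_t=e^{-tK}$, so that $-K$ is its generator in the usual sense, and we call $K$ the \emph{operator} of the semigroup. A densely defined operator $T$ in a Banach space $X$ is \emph{$X$-unique} if exactly one $C^0$-semigroup on $X$ has an operator $K$ that extends $T$.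

\medskip
\noindent\textbf{Problem.} \emph{Is $(\tilde K,\mathcal{FC}_b^\infty)$ $L^2(\mu_\nu)$-unique?}
\medskip

This question is stated as an open problem in \cite{QSMP}. It asks whether the action of the formal generator on test functions determines an evolution of all observables in $L^2(\mu_\nu)$. A formal generator can fail to do so. For $T=-d^2/dx^2$ on $C_c^\infty(0,1)$ in $L^2(0,1)$, the Dirichlet and the Neumann heat semigroups both have an operator that extends $T$: the test functions do not see the boundary, and a boundary condition can be chosen. For $\tilde K$ the possible boundary is at infinity, and there are two ways to reach it, through high Fourier modes and through large amplitudes.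

\subsection{Results}

\begin{theorem}\label{thm:main}
For every $\nu>0$ there is $\alpha>0$ such that $(\alpha+\tilde K)(\mathcal{FC}_b^\infty)$ is dense in $L^2(\mu_\nu)$. Hence the closure $-\bar K$ of $(-\tilde K,\mathcal{FC}_b^\infty)$ generates a $C^0$-semigroup of contractions, and $e^{-t\bar K}$ is the only $C^0$-semigroup on $L^2(\mu_\nu)$ whose operator extends $(\tilde K,\mathcal{FC}_b^\infty)$.
\end{theorem}

The proof does not use the full strength of the dissipation, and we carry it out for a family of operators. For $\theta>\frac12$ and $\kappa\in\mathbb R$ let $\tilde K_{\theta,\kappa}=Q_\theta+\kappa L$ on $\mathcal{FC}_b^\infty$, where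
\[
Q_\theta f=-\sum_{i,j}\partial_{ij}\varphi\,\langle A^{\theta-1}h_i,h_j\rangle+\nu\sum_i\partial_i\varphi\,\langle u,A^\theta h_i\rangle .
\]
This operator corresponds to $du+[\nu A^\theta u+\kappa B(u,u)]\,dt=\sqrt2A^{(\theta-1)/2}\,dW$, and $\tilde K=\tilde K_{1,1}$.

The spaces $L^p(\mu_\nu)$ are real, except that $L^2(\mu_\nu)$ and the operators on it are complexified whenever complex functions occur. We write $\|\cdot\|$ and $\langle\cdot,\cdot\rangle_\mu$ for the norm and the inner product of $L^2(\mu_\nu)$, linear in the first argument. Let $\mathcal P$ be the space of complex polynomials in the variables $\langle u,h\rangle$ with $h\in\mathcal V$ a trigonometric polynomial. The number operator $N$ and the operator $\mathcal A_\theta$ are nonnegative self-adjoint operators on $L^2(\mu_\nu)$, defined in Section~\ref{sec:chaos}: $N$ equals $n$ on the $n$-th Wiener chaos, and $\nu\mathcal A_\theta=Q_\theta$ on $\mathcal P$.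

\begin{theorem}\label{thm:general}
Let $\nu>0$, $\theta>\frac12$, $\kappa\in\mathbb R$ and $1\le p\le2$.
\begin{enumerate}
\item[(1)] $(\tilde K_{\theta,\kappa},\mathcal{FC}_b^\infty)$ is $L^p(\mu_\nu)$-unique: its closure is the operator of a contraction semigroup $P_t$, which is the only $C^0$-semigroup on $L^p(\mu_\nu)$ whose operator extends it. For $p=2$, $\mathcal P$ is also a core. The semigroups for different $p$ are consistent. $P_t$ is Markovian ($P_t1=1$, and $f\ge0$ implies $P_tf\ge0$), and $\mu_\nu$ is invariant.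
\item[(2)] Let $K_{\theta,\kappa}$ be the $L^2$-closure. Then $K_{\theta,\kappa}^*=K_{\theta,-\kappa}$. Equivalently, $f\in D(K_{\theta,\kappa})$ with $K_{\theta,\kappa}f=g$ if and only if $f,g\in L^2(\mu_\nu)$ and $\int f\,\tilde K_{\theta,-\kappa}h\,d\mu_\nu=\int gh\,d\mu_\nu$ for all $h\in\mathcal{FC}_b^\infty$.
\item[(3)] $D(K_{\theta,\kappa})\subset D(\mathcal A_\theta^{1/2})$, $\operatorname{Re}\langle K_{\theta,\kappa}f,f\rangle_\mu=\nu\|\mathcal A_\theta^{1/2}f\|^2$ for $f\in D(K_{\theta,\kappa})$, and $\|P_tf-\int f\,d\mu_\nu\|\le e^{-\nu t}\|f-\int f\,d\mu_\nu\|$ for $f\in L^2(\mu_\nu)$.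
\item[(4)] There are $\gamma\ge1$ and $\alpha_0$ such that for $\alpha\ge\alpha_0+1$ and $(1+N)^\gamma f\in L^2(\mu_\nu)$ the function $v=(\alpha+K_{\theta,\kappa})^{-1}f$ satisfies $\|(1+N)^\gamma v\|\le\|(1+N)^\gamma f\|$ and $\|\mathcal A_\theta v\|\le C\|(1+N)^\gamma f\|$, with $C$ independent of $f$. For $\theta=1$ one can take $\gamma=2$.
\item[(5)] If $\rho:[0,T]\to L^2(\mu_\nu)$ is weakly continuous and
\[
\langle\rho_t,f\rangle_\mu=\langle\rho_0,f\rangle_\mu-\int_0^t\langle\rho_s,\tilde K_{\theta,\kappa}f\rangle_\mu\,ds\qquad\text{for all }f\in\mathcal{FC}_b^\infty,\ t\le T,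
\]
then $\rho_t=P_t^*\rho_0$.
\item[(6)] Let $X=(X_t)_{t\ge0}$ be jointly measurable and adapted to a filtration $(\mathcal F_t)$, with values in some $H^{-\sigma}$, $\sigma>0$. Suppose that $X_t$ has law $\mu_\nu$ for every $t$, and that $f(X_t)-f(X_0)+\int_0^t\tilde K_{\theta,\kappa}f(X_s)\,ds$ is a martingale for all $f\in\mathcal{FC}_b^\infty$. Then $X$ is Markov with semigroup $P_t$. In particular its finite-dimensional laws are unique.
\end{enumerate}
\end{theorem}

\subsection{Which answer to expect, and the method}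

For $\kappa=0$ uniqueness is immediate: $Q_\theta$ has an orthogonal basis of eigenfunctions in $\mathcal P$, so $(\alpha+Q_\theta)\mathcal P=\mathcal P$ is dense. To guess the answer for $\kappa\ne0$, compare $L$ with $Q$ in the two directions to infinity. On the normalized Fourier coefficient $z_k$ of $u$, $Q$ acts as multiplication by $\nu|k|^2$, while $\|Lz_k\|\le C|k|(1+\log|k|)^{1/2}$ (Lemma~\ref{lem:S} and Remark~\ref{rem:facts}). At high frequency $L$ is of lower order, which suggests uniqueness. On polynomials of degree $n$ in a few fixed modes the comparison is reversed: $Q$ has size $n$ and $L$ has size $n^{3/2}$ (Example~\ref{ex:three}). So there is no bound $\|Lf\|\le a\|Qf\|+b\|f\|$, and $L$ cannot be treated as a relatively bounded perturbation of $Q$, whatever the value of $\nu$.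

The structure of $L$ makes up for its size. It moves the degree by one, $L=L_++L_-$, and $L_-=-L_+^*$. In an energy estimate with a weight $w(N)$, $L$ therefore enters only through the increments $w_{n+1}^2-w_n^2$. For a polynomial weight these are of order $w_n^2/n$, so $n^{3/2}$ becomes $n^{1/2}$, and this is dominated by $Q$.

Section~\ref{sec:reduction} reduces uniqueness to the density of the range of $\alpha+\tilde K_{\theta,\kappa}$. Section~\ref{sec:model} shows the weighted estimate on a tridiagonal matrix. Sections~\ref{sec:chaos} and~\ref{sec:bounds} derive the splitting of $L$ and the bounds for $L_\pm$. Section~\ref{sec:resolvent} solves the resolvent equation in finite-dimensional spaces of polynomials with uniform bounds, and Section~\ref{sec:proofs} proves both theorems. Section~\ref{sec:limits} says where the method stops.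

\section{Reduction to a range condition}\label{sec:reduction}

An operator $T$ in a Banach space $X$ is \emph{accretive} ($-T$ is \emph{dissipative}) if $\alpha\|f\|_X\le\|(\alpha+T)f\|_X$ for all $\alpha>0$ and $f\in D(T)$. The Lumer--Phillips theorem \cite[Thm.~1.4.3]{Pazy} states that if $T$ is densely defined and accretive and $\alpha+T$ is onto for one $\alpha>0$, then $-T$ generates a $C^0$-semigroup of contractions. We also use that the operator $K$ of a $C^0$-semigroup is closed and determines the semigroup, that $\beta+K:D(K)\to X$ is bijective with bounded inverse for all large $\beta$ (for all $\beta>0$ in the case of contractions), and that $e^{-tK}f=\lim_{j\to\infty}(1+\frac tjK)^{-j}f$.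

\begin{lemma}\label{lem:compare}
Let $S\subset T$ be operators in $X$ and $\beta$ a scalar. If $\beta+S$ is onto and $\beta+T$ is one-to-one, then $S=T$.
\end{lemma}

\begin{proof}
Given $f\in D(T)$, choose $f'\in D(S)$ with $(\beta+S)f'=(\beta+T)f$. Then $(\beta+T)(f'-f)=0$, so $f=f'\in D(S)$.
\end{proof}

\begin{proposition}\label{prop:LP}
Let $T$ be densely defined and accretive in $X$. Then $T$ is closable and $\bar T$ is accretive. If moreover $(\alpha+T)D(T)$ is dense for one $\alpha>0$, then $-\bar T$ generates a $C^0$-semigroup of contractions, and this is the only $C^0$-semigroup whose operator extends $T$.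
\end{proposition}

\begin{proof}
Let $f_j\to0$ and $Tf_j\to g$. For $h\in D(T)$ and $\beta>0$, let $j\to\infty$ in $\beta\|\beta f_j+h\|_X\le\|(\beta+T)(\beta f_j+h)\|_X$; this gives $\|h\|_X\le\|g+h+\beta^{-1}Th\|_X$. Letting $\beta\to\infty$ and then $h\to-g$ gives $g=0$. So $T$ is closable, and the accretivity inequality passes to the closure. If $(\alpha+\bar T)f_j$ converges, then $f_j$ is Cauchy by accretivity, so the range of $\alpha+\bar T$ is closed. If it is also dense, then $\alpha+\bar T$ is onto and the Lumer--Phillips theorem applies to $\bar T$. Let $e^{-tK'}$ be any $C^0$-semigroup with $K'\supset T$. Since $K'$ is closed, $K'\supset\bar T$. For large $\beta$, $\beta+\bar T$ is onto and $\beta+K'$ is one-to-one, so $K'=\bar T$ by Lemma~\ref{lem:compare}.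
\end{proof}

To check accretivity we use Gaussian integration by parts. For $g,h_1,\dots,h_n\in\mathcal V$ and a $C^1$ function $\varphi$ such that $\varphi$ and its derivatives have polynomial growth,
\begin{equation}\label{eq:ibp}
\int\langle u,g\rangle\,\varphi\,d\mu_\nu=\sum_j\langle(\nu A)^{-1}g,h_j\rangle\int\partial_j\varphi\,d\mu_\nu ,
\end{equation}
with $\varphi$ and $\partial_j\varphi$ evaluated at $(\langle u,h_1\rangle,\dots,\langle u,h_n\rangle)$. Two cylinder functions can always be written with the same fields, $f=\varphi(\langle u,h_i\rangle)$ and $g=\psi(\langle u,h_i\rangle)$, and we set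
\[
\Gamma(f,g)=\sum_{i,j}\partial_i\varphi\,\partial_j\psi\,\langle A^{\theta-1}h_i,h_j\rangle .
\]
This form is symmetric, and $\Gamma(f,f)\ge0$ because $A^{\theta-1}$ is positive. The space $\mathcal{FC}_b^\infty$ is dense in $L^2(\mu_\nu)$, hence in $L^p(\mu_\nu)$ for $p\le2$: its closure contains the real polynomials in $\mathcal P$, by the cutoff argument in the proof of Lemma~\ref{lem:Pdomain}.

\begin{lemma}\label{lem:accretive}
Let $f,g\in\mathcal{FC}_b^\infty$ and $1\le p\le2$. Then
\begin{equation}\label{eq:duality}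
\int\tilde K_{\theta,\kappa}f\,d\mu_\nu=0,\qquad\int g\,\tilde K_{\theta,\kappa}f\,d\mu_\nu=\int f\,\tilde K_{\theta,-\kappa}g\,d\mu_\nu ,
\end{equation}
and $(\tilde K_{\theta,\kappa},\mathcal{FC}_b^\infty)$ is a well-defined accretive operator in $L^p(\mu_\nu)$.
\end{lemma}

\begin{proof}
Apply \eqref{eq:ibp} to the field $\nu A^\theta h_i$ and the function $\psi\,\partial_i\varphi$, and sum over $i$. The terms with $\psi\,\partial_{ij}\varphi$ cancel the second-order part of $Q_\theta f$, which leaves $\int g\,Q_\theta f\,d\mu_\nu=\int\Gamma(f,g)\,d\mu_\nu$. So $Q_\theta$ is symmetric, and $g=1$ gives $\int Q_\theta f\,d\mu_\nu=0$. For $\theta=1$ this and (F2) give $\int Lf\,d\mu_\nu=0$, which proves the first identity. Since $fg\in\mathcal{FC}_b^\infty$ and $L(fg)=fLg+gLf$, $L$ is antisymmetric, which proves the second. If $f=0$ almost surely, the second identity shows that $\tilde K_{\theta,\kappa}f$ is orthogonal to the dense set $\mathcal{FC}_b^\infty$. So $\tilde K_{\theta,\kappa}f\in L^2(\mu_\nu)$ depends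 only on the class of $f$.

For smooth $\Psi:\mathbb R\to\mathbb R$ we have $\Psi(f)\in\mathcal{FC}_b^\infty$, because $f$ is bounded, and the chain rule gives $\tilde K_{\theta,\kappa}\Psi(f)=\Psi'(f)\tilde K_{\theta,\kappa}f-\Psi''(f)\Gamma(f,f)$. Integrating, we find $\int\Psi'(f)\tilde K_{\theta,\kappa}f\,d\mu_\nu\ge0$ whenever $\Psi''\ge0$. Take $\Psi'(x)=x(x^2+\eta)^{(p-2)/2}$ with $\eta>0$. Its derivative $(x^2+\eta)^{(p-4)/2}((p-1)x^2+\eta)$ is nonnegative. As $\eta\downarrow0$, $\Psi'(x)\to\operatorname{sgn}(x)|x|^{p-1}$, and $|\Psi'(f)|$ is bounded uniformly in $\eta$. Dominated convergence gives $\int\operatorname{sgn}(f)|f|^{p-1}\tilde K_{\theta,\kappa}f\,d\mu_\nu\ge0$. By H\"older's inequality, for $\alpha>0$,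
\[
\alpha\|f\|_{L^p}^p\le\int\operatorname{sgn}(f)|f|^{p-1}(\alpha+\tilde K_{\theta,\kappa})f\,d\mu_\nu\le\|f\|_{L^p}^{p-1}\,\|(\alpha+\tilde K_{\theta,\kappa})f\|_{L^p}.\qedhere
\]
\end{proof}

The complexification of $\tilde K_{\theta,\kappa}$ is accretive in the complex space $L^2(\mu_\nu)$, since squared norms add over real and imaginary parts, and its closure is the complexification of $K_{\theta,\kappa}$; we use the same letters. By Proposition~\ref{prop:LP} everything now depends on the density of the range of $\alpha+\tilde K_{\theta,\kappa}$.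

\section{A tridiagonal model}\label{sec:model}

The difficulty at high degree, and its resolution, are visible when each chaos is replaced by a single vector. Let $(\mathbf e_n)_{n\ge0}$ be the standard basis of the real space $\ell^2$, and define on finitely supported sequences
\[
\mathsf Q\mathbf e_n=\nu n\,\mathbf e_n,\qquad\mathsf L_+\mathbf e_n=n^{3/2}\mathbf e_{n+1},\qquad\mathsf L_-\mathbf e_{n+1}=-n^{3/2}\mathbf e_n,\qquad\mathsf L_-\mathbf e_0=0 .
\]
Then $\mathsf L=\mathsf L_++\mathsf L_-$ is antisymmetric, $\mathsf Q+\mathsf L$ is accretive, and $\|\mathsf L\mathbf e_n\|/\|\mathsf Q\mathbf e_n\|\to\infty$. We show that $\alpha+\mathsf Q+\mathsf L$ has dense range for $\alpha\ge1+2/\nu$.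

Let $f$ be finitely supported and let $\pi_R$ be the projection onto the span of $\mathbf e_0,\dots,\mathbf e_R$, with $R$ beyond the support of $f$. On this span the matrix $\alpha+\mathsf Q+\pi_R\mathsf L$ is positive definite plus antisymmetric, hence invertible. Let $v=v^R$ solve $(\alpha+\mathsf Q+\pi_R\mathsf L)v=f$. Then
\[
(\alpha+\mathsf Q+\mathsf L)v=f+(1-\pi_R)\mathsf Lv=f+R^{3/2}v_R\,\mathbf e_{R+1}.
\]
The error term measures the flux through the truncation level. The plain energy estimate, in which $\mathsf L$ drops out, only bounds $\sum nv_n^2$, which is not enough to bound $R^{3/2}v_R$. So multiply the $n$-th equation by $w_n^2v_n$ with $w_n=n+1$ and sum: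
\[
\alpha\sum w_n^2v_n^2+\nu\sum n\,w_n^2v_n^2+\sum(w_{n+1}^2-w_n^2)\,n^{3/2}v_nv_{n+1}=\sum w_n^2f_nv_n .
\]
Since $w_{n+1}^2-w_n^2=2n+3\le2w_{n+1}$ and $n^{3/2}\le\sqrt n\,w_n$, the $n$-th term of the third sum is at most $\sqrt n\,w_n^2v_n^2+\sqrt{n+1}\,w_{n+1}^2v_{n+1}^2$ in absolute value. With $2\sqrt n\le\frac\nu2n+\frac2\nu$ the third sum is bounded by $\sum(\frac\nu2n+\frac2\nu)w_n^2v_n^2$, and therefore
\[
\|wv\|^2+\frac\nu2\sum n\,w_n^2v_n^2\le\|wf\|\,\|wv\| .
\]
Hence $\|wv\|\le\|wf\|$ and $\|\mathsf L_\pm v\|^2\le\sum n^3v_n^2\le\frac2\nu\|wf\|^2$, uniformly in $R$. The error term is bounded and lies in the range of $1-\pi_R$, so it tends to $0$ weakly. If $g$ is orthogonal to the range of $\alpha+\mathsf Q+\mathsf L$, then $g$ is orthogonal to every finitely supported $f$, and $g=0$.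

The proof of the theorems follows the same steps. What the model does not show is that each chaos is infinite-dimensional and that $L_\pm$ is unbounded on it. This requires the estimates of Section~\ref{sec:bounds} and one more step in Section~\ref{sec:resolvent}.

\section{Chaos coordinates and the splitting of $L$}\label{sec:chaos}

\subsection{Fourier variables}

Let $\mathbb Z^2_0=\mathbb Z^2\setminus\{0\}$; all modes $k,l,p,q,r$ below are in $\mathbb Z^2_0$. Let $k^\perp=(-k_2,k_1)$ and
\[
E_k(x)=\frac1{2\pi}\frac{ik^\perp}{|k|}e^{ik\cdot x}.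
\]
Then $\overline{E_k}=E_{-k}$, $AE_k=|k|^2E_k$, and $(E_k)$ is an orthonormal basis of the complexification of $H$. We extend $\langle\cdot,\cdot\rangle$ bilinearly to complex fields, so that $\langle E_k,E_l\rangle=\mathbf 1_{k+l=0}$, and put
\[
g_k=\sqrt\nu\,|k|\,E_{-k},\qquad z_k=\langle u,g_k\rangle .
\]
Thus $u=\sum_k(\sqrt\nu|k|)^{-1}z_kE_k$, $\bar z_k=z_{-k}$, and $\mathbb E[z_kz_l]=\mathbf 1_{k+l=0}$, where $\mathbb E$ is the expectation under $\mu_\nu$. We have $\mathcal P=\mathbb C[z_k:k\in\mathbb Z^2_0]$. The real and imaginary parts of the $z_k$, with one $k$ from each pair $\{k,-k\}$, are independent nondegenerate Gaussian variables that generate the $\sigma$-algebra. So a polynomial is determined by its class in $L^2(\mu_\nu)$, and $\mathcal P$ is dense in $L^2(\mu_\nu)$.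

\subsection{Creation and annihilation operators}

We need a basis of $\mathcal P$ that diagonalizes $Q_\theta$ and in which $L$ has an explicit matrix. On $\mathcal P$ let $a_k=\partial/\partial z_k$ be the formal derivative and $a_k^\dagger=z_k-a_{-k}$. If $f=\varphi(\langle u,h_1\rangle,\dots,\langle u,h_n\rangle)$ with real trigonometric fields $h_i=\sum_kc_{ik}g_k$, then $\langle u,h_i\rangle=\sum_kc_{ik}z_k$ and
\begin{equation}\label{eq:chain}
a_kf=\sum_ic_{ik}\,\partial_i\varphi .
\end{equation}
Since $\langle(\nu A)^{-1}g_{-k},h_i\rangle=c_{ik}$, formula \eqref{eq:ibp} reads $\mathbb E[z_{-k}f]=\mathbb E[a_kf]$. Apply this to $f\bar g$ and use $a_k\bar g=\overline{a_{-k}g}$: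
\[
\langle a_kf,g\rangle_\mu=\mathbb E[f\,(z_{-k}\bar g-a_k\bar g)]=\langle f,a_k^\dagger g\rangle_\mu,\qquad f,g\in\mathcal P .
\]
From $[a_k,z_l]=\delta_{kl}$ we get $[a_k,a_l]=0$, $[a_k,a_l^\dagger]=\delta_{kl}$ and $[a_k^\dagger,a_l^\dagger]=\delta_{k,-l}-\delta_{-k,l}=0$. Also $a_k1=0$.

For $\mathbf k=(k_1,\dots,k_n)$ write $a^\dagger_{\mathbf k}1=a_{k_1}^\dagger\cdots a_{k_n}^\dagger1$. This vector does not depend on the order of the $k_i$. For example $a_k^\dagger1=z_k$ and $a_p^\dagger a_q^\dagger1=z_pz_q-\mathbf 1_{p+q=0}$. The commutation relations give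
\begin{equation}\label{eq:annihilate}
a_k\,a^\dagger_{\mathbf l}1=\sum_j\delta_{kl_j}\,a^\dagger_{\mathbf l\setminus l_j}1,
\end{equation}
where $\mathbf l\setminus l_j$ is $\mathbf l$ without its $j$-th entry. The span of the vectors $a^\dagger_{\mathbf k}1$ contains $1$ and is invariant under $z_k=a_k^\dagger+a_{-k}$, so it equals $\mathcal P$. Moving the creation operators one at a time to the other side of the inner product and using \eqref{eq:annihilate}, we find that $\langle a^\dagger_{\mathbf k}1,a^\dagger_{\mathbf l}1\rangle_\mu$ is $0$ if the lengths differ, and otherwise equals the number of permutations $\pi$ with $k_i=l_{\pi(i)}$ for all $i$. So the vectors $a^\dagger_{\mathbf k}1$, one for each unordered $\mathbf k$, form an orthogonal basis of $L^2(\mu_\nu)$. Let $\mathcal P^{(n)}$ be the span of those of length $n$. Its closure is the \emph{$n$-th chaos}, and different chaoses are orthogonal.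

For a finitely supported kernel $G$ on $(\mathbb Z^2_0)^n$ let $I_n(G)=\sum_{\mathbf k}G(\mathbf k)\,a^\dagger_{\mathbf k}1$. It does not change when $G$ is replaced by its symmetrization, which has a smaller $\ell^2$ norm. Every $f\in\mathcal P^{(n)}$ is $I_n(\hat f)$ with $\hat f$ symmetric, and the formula for the inner products and \eqref{eq:annihilate} give
\begin{equation}\label{eq:kernels}
\langle f,I_n(G)\rangle_\mu=n!\sum\hat f\,\overline G,\qquad\|I_n(G)\|^2\le n!\sum|G|^2,\qquad a_kf=n\,I_{n-1}(\hat f(k,\cdot)).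
\end{equation}
In particular $\|f\|^2=n!\sum|\hat f|^2$, and $I_n$ extends by continuity to square-summable kernels.

For $s\ge0$ let $\mathcal A_s=\sum_k|k|^{2s}a_k^\dagger a_k$. By \eqref{eq:annihilate}, $\mathcal A_s\,a^\dagger_{\mathbf k}1=(\sum_i|k_i|^{2s})\,a^\dagger_{\mathbf k}1$, and we denote by $\mathcal A_s$ also the self-adjoint operator on $L^2(\mu_\nu)$ that is diagonal in this basis with these eigenvalues. The \emph{number operator} $N=\mathcal A_0$ equals $n$ on $\mathcal P^{(n)}$. All these operators are diagonal in the same basis, so an inequality between them is an inequality between eigenvalues. For instance $N\le\mathcal A_s$, because $|k|\ge1$ on $\mathbb Z^2_0$. By the symmetry of $\hat f$, for $f\in\mathcal P^{(n)}$ and $n\ge1$,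
\begin{equation}\label{eq:Anorm}
\|\mathcal A_s^{1/2}f\|^2=n!\,n\sum|k_1|^{2s}|\hat f(k_1,\dots,k_n)|^2 .
\end{equation}

\subsection{The operator on polynomials}

For $f=\varphi(\langle u,h_i\rangle)\in\mathcal P$, with $\varphi$ a complex polynomial and $h_i$ real trigonometric fields, define $Q_\theta f$, $Lf$ and $\tilde K_{\theta,\kappa}f$ by the formulas of Section~\ref{sec:intro}. Polynomials are unbounded, so we first check that they are admissible test functions. We use Nelson's hypercontractivity in the following form: there is $C$ such that $\|F\|_{L^4}\le C\|F\|$ for every polynomial $F\in\mathcal P$ of degree at most $2$. Consequently an $L^2$-convergent sequence of such polynomials converges in $L^4$. By (F1) this applies to $\langle B(\Pi_Mu,\Pi_Mu),h\rangle$, and $\langle B(u,u),h\rangle\in L^4(\mu_\nu)$.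

\begin{lemma}\label{lem:Pdomain}
$\mathcal P\subset D(K_{\theta,\kappa})$, and $K_{\theta,\kappa}=\tilde K_{\theta,\kappa}$ on $\mathcal P$.
\end{lemma}

\begin{proof}
Let $\chi\in C_c^\infty(\mathbb R^n)$ be real with $\chi=1$ near $0$, let $\varphi_j=\chi(\cdot/j)\varphi$ and $f_j=\varphi_j(\langle u,h_i\rangle)$. The real and imaginary parts of $f_j$ are in $\mathcal{FC}_b^\infty$. The functions $\varphi_j$ and their first and second derivatives converge pointwise to those of $\varphi$ and are bounded by $C(1+|x|)^d$ uniformly in $j\ge1$, where $d$ is the degree of $\varphi$. With $x=(\langle u,h_i\rangle)_i$, both $|f_j|$ and $|\tilde K_{\theta,\kappa}f_j|$ are dominated by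
\[
C(1+|x|)^d\Big(1+\sum_i|\langle u,A^\theta h_i\rangle|+\sum_i|\langle B(u,u),h_i\rangle|\Big),
\]
a product of two functions in $L^4(\mu_\nu)$. So $f_j\to f$ and $\tilde K_{\theta,\kappa}f_j\to\tilde K_{\theta,\kappa}f$ in $L^2(\mu_\nu)$.
\end{proof}

Define
\[
m(p,q)=-\frac1{4\pi}(p^\perp\cdot q)\Big(\frac1{|p|^2}-\frac1{|q|^2}\Big),\qquad b_k^M=\sum_{\substack{p+q=k\\|p|^2,|q|^2\le M}}m(p,q)\,z_pz_q .
\]
The coefficient $m$ is real, $m(p,q)=m(q,p)=m(-p,-q)$ because $q^\perp\cdot p=-p^\perp\cdot q$, and $m(p,-p)=0$. If $p+q+r=0$, then $q^\perp\cdot r=-q^\perp\cdot p=p^\perp\cdot q$ and $r^\perp\cdot p=-q^\perp\cdot p=p^\perp\cdot q$, so the sum below telescopes: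
\begin{equation}\label{eq:cyclic}
m(p,q)+m(q,r)+m(r,p)=0\qquad\text{if }p+q+r=0 .
\end{equation}

\begin{lemma}\label{lem:QL}
We have $\langle B(\Pi_Mu,\Pi_Mu),g_k\rangle=\nu^{-1/2}b_k^M$, and $b_k^M$ converges in $L^2(\mu_\nu)$ and in $L^4(\mu_\nu)$ to a limit $b_k$. For $f\in\mathcal P$,
\[
Q_\theta f=\nu\mathcal A_\theta f,\qquad Lf=\nu^{-1/2}\sum_kb_k\,a_kf\quad\text{(a finite sum)}.
\]
\end{lemma}

\begin{proof}
We have $(E_p\cdot\nabla)E_q=-\frac1{2\pi}\frac{p^\perp\cdot q}{|p|}e^{ip\cdot x}E_q$ and $E_q\cdot E_{-k}=\frac1{4\pi^2}\frac{q\cdot k}{|q||k|}e^{i(q-k)\cdot x}$. Hence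
\[
\langle(E_p\cdot\nabla)E_q,E_{-k}\rangle=-\frac1{2\pi}\frac{(p^\perp\cdot q)(q\cdot k)}{|p||q||k|}\,\mathbf 1_{p+q=k}.
\]
The average of this expression and the one with $p,q$ exchanged is $-\frac1{4\pi}\frac{(p^\perp\cdot q)\,(q-p)\cdot k}{|p||q||k|}$, and $(q-p)\cdot k=|q|^2-|p|^2$ for $k=p+q$. Insert $\Pi_Mu=\sum_{|p|^2\le M}(\sqrt\nu|p|)^{-1}z_pE_p$ and multiply by $\sqrt\nu|k|$. The coefficient of $z_pz_q$ becomes $-\frac{\nu^{-1/2}}{4\pi}(p^\perp\cdot q)\frac{|q|^2-|p|^2}{|p|^2|q|^2}=\nu^{-1/2}m(p,q)$. Convergence follows from (F1), applied to the real and imaginary parts of $g_k$, and from hypercontractivity.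

With $h_i=\sum_kc_{ik}g_k$ we have $\langle B(u,u),h_i\rangle=\nu^{-1/2}\sum_kc_{ik}b_k$, and \eqref{eq:chain} gives the formula for $L$. Further $\langle A^{\theta-1}h_i,h_j\rangle=\nu\sum_k|k|^{2\theta}c_{ik}c_{j,-k}$ and $\langle u,A^\theta h_i\rangle=\sum_k|k|^{2\theta}c_{ik}z_k$, so \eqref{eq:chain} gives $Q_\theta f=\nu\sum_k|k|^{2\theta}(-a_{-k}a_k+z_ka_k)f=\nu\sum_k|k|^{2\theta}a_k^\dagger a_kf$.
\end{proof}

Multiplication by $z_pz_q$ shifts the degree by $2$, $0$ or $-2$, and $a_k$ shifts it by $-1$. So $L$ could have components of degree $+1$, $-1$ and $-3$. An antisymmetric operator cannot have a component of degree $-3$ without one of degree $+3$, and identity \eqref{eq:cyclic} both removes this component and makes the other two adjoint up to sign.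

\begin{proposition}\label{prop:split}
On $\mathcal P$ we have $L=L_++L_-$ with
\[
L_+=\nu^{-1/2}\sum_{p,q}m(p,q)\,a_p^\dagger a_q^\dagger a_{p+q},\qquad L_-=-\nu^{-1/2}\sum_{p,q}m(p,q)\,a_{p+q}^\dagger a_pa_q ,
\]
where $p+q\ne0$. For $f\in\mathcal P$ the sum for $L_-f$ is finite and the sum for $L_+f$ is the $L^2$-limit of the sums over $|p|^2,|q|^2\le M$. The operator $L_+$ maps $\mathcal P^{(n)}$ into the $(n+1)$-st chaos and vanishes on $\mathcal P^{(0)}$; $L_-$ maps $\mathcal P^{(n+1)}$ into $\mathcal P^{(n)}$ and vanishes on $\mathcal P^{(0)}\oplus\mathcal P^{(1)}$. Moreover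
\begin{equation}\label{eq:anti}
\langle L_+f,g\rangle_\mu=-\langle f,L_-g\rangle_\mu\quad\text{and}\quad\operatorname{Re}\langle Lf,f\rangle_\mu=0,\qquad f,g\in\mathcal P .
\end{equation}
\end{proposition}

\begin{proof}
Since $b_k^M\to b_k$ in $L^4$ and $a_kf\in L^4$, $\nu^{1/2}Lf$ is the $L^2$-limit of $\sum m(p,q)z_pz_q\,a_{p+q}f$ over $|p|^2,|q|^2\le M$. For $p+q\ne0$, $a_{-p}$ commutes with $a_q^\dagger$, so
\[
z_pz_q=(a_p^\dagger+a_{-p})(a_q^\dagger+a_{-q})=a_p^\dagger a_q^\dagger+a_p^\dagger a_{-q}+a_q^\dagger a_{-p}+a_{-p}a_{-q}.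
\]
Only finitely many $a_kf$ are nonzero. In the last three types of terms two of the three modes $p,q,p+q$ carry an annihilation operator, so these sums are finite and do not depend on $M$ for large $M$. Hence the sum of the terms of the first type converges; it is $\nu^{1/2}L_+f$.

With $r=-p-q$, the terms of the last type give $\sum_{p+q+r=0}m(p,q)\,a_{-p}a_{-q}a_{-r}f$. The product is symmetric in $p,q,r$, so $m(p,q)$ may be replaced by its average over cyclic permutations, which is $0$ by \eqref{eq:cyclic}.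

The two middle types contribute equally and give $2\sum m(p,q)\,a_p^\dagger a_{-q}a_{p+q}f$. Put $q'=-q$ and $r=p+q$, so that $p=q'+r$ and $m(p,q)=m(-p,q')$. Symmetrizing in $(q',r)$ replaces the coefficient $2m(-p,q')$ by $m(-p,q')+m(-p,r)$, which equals $-m(q',r)$ by \eqref{eq:cyclic} for the triple $(-p,q',r)$. So these terms give $-\sum m(q',r)\,a^\dagger_{q'+r}a_{q'}a_rf=\nu^{1/2}L_-f$.

The mapping properties follow from \eqref{eq:annihilate}. The first identity in \eqref{eq:anti} follows term by term from $\langle a_p^\dagger a_q^\dagger a_{p+q}f,g\rangle_\mu=\langle f,a_{p+q}^\dagger a_pa_qg\rangle_\mu$, since $m$ is real. It implies $\langle L_-f,f\rangle_\mu=-\overline{\langle L_+f,f\rangle_\mu}$, which gives the second.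
\end{proof}

\begin{example}\label{ex:three}
The size $n^{3/2}$ in the model of Section~\ref{sec:model} does occur. Let $p=(1,0)$, $q=(1,1)$, $k=p+q=(2,1)$, so that $m(p,q)=-\frac1{8\pi}$. Let $f=(a_p^\dagger)^j(a_q^\dagger)^j(a_k^\dagger)^j1$ and $g=(a_p^\dagger)^{j+1}(a_q^\dagger)^{j+1}(a_k^\dagger)^{j-1}1$, with $\|f\|^2=(j!)^3$ and $\|g\|^2=((j+1)!)^2(j-1)!$. A term of $L_+f$ is a multiple of the basis vector $g$ only if it annihilates $k$ and creates $p$ and $q$, so the coefficient of $g$ in $Lf$ is $2\nu^{-1/2}m(p,q)j$. Hence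
\[
\|Lf\|\ge\frac{j}{4\pi\sqrt\nu}\,\frac{j+1}{\sqrt j}\,\|f\|\ge\frac{j^{3/2}}{4\pi\sqrt\nu}\,\|f\|,\qquad\text{while}\qquad\|Qf\|=\nu j(1+2+5)\|f\| .
\]
\end{example}

\section{Bounds for $L_+$ and $L_-$}\label{sec:bounds}

The cost of $L_\pm$ in regularity is governed by one lattice sum.

\begin{lemma}\label{lem:S}
$S(k):=\sum_{p+q=k}m(p,q)^2\le C|k|^2(1+\log|k|)\le C_\epsilon|k|^{2+2\epsilon}$ for every $\epsilon>0$.
\end{lemma}

\begin{proof}
By symmetry it suffices to sum over $|p|\le|q|$, at the cost of a factor $2$. We have $|p^\perp\cdot q|=|p^\perp\cdot k|\le|p||k|$ and $0\le|p|^{-2}-|q|^{-2}\le|p|^{-2}$. This gives $|m|\le\frac{|k|}{4\pi|p|}$, whose square is not summable in $\mathbb Z^2_0$. For large $p$ we use the cancellation between $|p|^{-2}$ and $|q|^{-2}$: since $|q|^2-|p|^2=k\cdot(q-p)\le2|k||q|$, also $|p|^{-2}-|q|^{-2}\le2|k|/(|p|^2|q|)$. Together,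
\[
|m(p,q)|\le\frac{|k|}{4\pi|p|}\min\Big(1,\frac{2|k|}{|q|}\Big)\le\frac{|k|}{4\pi|p|}\min\Big(1,\frac{2|k|}{|p|}\Big).
\]
There are $8j$ points $p$ with $\max(|p_1|,|p_2|)=j$, and they satisfy $j\le|p|\le\sqrt2j$. Hence $\sum_{|p|\le2|k|}|p|^{-2}\le\sum_{j\le2|k|}8j^{-1}\le C(1+\log|k|)$ and $4|k|^2\sum_{|p|>2|k|}|p|^{-4}\le4|k|^2\sum_{j>\sqrt2|k|}8j^{-3}\le C$.
\end{proof}

\begin{remark}[Proofs of (F1) and (F2)]\label{rem:facts}
Since $z_pz_q=a_p^\dagger a_q^\dagger1$ for $p+q\ne0$, $b_k^M$ is $I_2$ of a truncation of the symmetric kernel $m(p,q)\mathbf 1_{p+q=k}$. So Lemma~\ref{lem:S} shows directly that $b_k^M\to b_k$ in $L^2$ and $\|b_k^M\|^2\le\|b_k\|^2=2S(k)$; in particular $\|Lz_k\|^2=2S(k)/\nu$. For $h=\sum_kc_kg_k\in\mathcal V$ the coefficients $c_k$ decay rapidly, so $\langle B(\Pi_Mu,\Pi_Mu),h\rangle=\nu^{-1/2}\sum_kc_kb_k^M$ converges in $L^2$ to $\nu^{-1/2}\sum_kc_kb_k$. This is (F1), and the partial sums $\nu^{-1/2}\sum_{|k|^2\le M}c_kb_k^M$ have the same limit. For (F2) it suffices to show $\mathbb E[Lf]=0$,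 because $\mathbb E[Qf]=0$ by \eqref{eq:ibp}. Let $f=\varphi(\langle u,h_i\rangle)\in\mathcal{FC}_b^\infty$ and $f_M=\varphi(\langle u,\Pi_Mh_i\rangle)$, with $a_kf_M$ defined by \eqref{eq:chain}. The functions $\partial_i\varphi$ are Lipschitz and $\langle u,\Pi_Mh_i\rangle\to\langle u,h_i\rangle$ in $L^2$, so $Lf$ is the $L^1$-limit of $\nu^{-1/2}\sum_{|k|^2\le M}b_k^Ma_kf_M$. By \eqref{eq:ibp}, $\mathbb E[b_k^Ma_kf_M]=\mathbb E[(z_{-k}b_k^M-a_kb_k^M)f_M]$. Here $a_kb_k^M=0$, because $p+q=k$ excludes $p=k$ and $q=k$ (the truncated vector field is divergence-free), and $\sum_{|k|^2\le M}z_{-k}b_k^M=\sum m(p,q)z_pz_qz_r$ over $p+q+r=0$, $|p|^2,|q|^2,|r|^2\le M$, vanishes by \eqref{eq:cyclic} (the enstrophy is conserved).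
\end{remark}

We need two kinds of bounds. The energy estimate involves the form $\langle L_+f,g\rangle_\mu$, in which the loss of $1+\epsilon$ derivatives can be shared equally between $f$ and $g$. The truncation error involves the norms $\|L_\pm f\|$, in which $f$ carries the whole loss.

\begin{lemma}\label{lem:Lpm}
Let $\epsilon\in(0,1)$, $n\ge1$, $f\in\mathcal P^{(n)}$ and $g\in\mathcal P^{(n+1)}$. With $C=C(\epsilon,\nu)$:
\begin{enumerate}
\item[(a)] $|\langle L_+f,g\rangle_\mu|\le C\sqrt n\,\|\mathcal A_{(1+\epsilon)/2}^{1/2}f\|\,\|\mathcal A_{(1+\epsilon)/2}^{1/2}g\|$;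
\item[(b)] $\|L_+f\|\le C(n+1)\|\mathcal A_{1+\epsilon}^{1/2}f\|$;
\item[(c)] $\|L_-g\|\le Cn\,\|\mathcal A_{1+\epsilon}^{1/2}g\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\mathbf k=(k_2,\dots,k_n)$. By \eqref{eq:kernels}, $\nu^{1/2}L_+f=n\,I_{n+1}(F)$ and $\nu^{1/2}L_-g=-n(n+1)\,I_n(G)$ with
\[
F(p,q,\mathbf k)=m(p,q)\hat f(p+q,\mathbf k),\qquad G(k,\mathbf k)=\sum_{p+q=k}m(p,q)\hat g(p,q,\mathbf k).
\]

(b) We have $\sum|F|^2=\sum S(k)|\hat f(k,\mathbf k)|^2$. By \eqref{eq:kernels}, Lemma~\ref{lem:S} and \eqref{eq:Anorm},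
\[
\|L_+f\|^2\le C\,n^2(n+1)!\,\frac{\|\mathcal A_{1+\epsilon}^{1/2}f\|^2}{n\,n!}=Cn(n+1)\|\mathcal A_{1+\epsilon}^{1/2}f\|^2 .
\]

(c) By the Cauchy--Schwarz inequality, Lemma~\ref{lem:S} and $|p+q|^{2+2\epsilon}\le C(|p|^{2+2\epsilon}+|q|^{2+2\epsilon})$,
\[
|G(k,\mathbf k)|^2\le S(k)\sum_{p+q=k}|\hat g(p,q,\mathbf k)|^2\le C\sum_{p+q=k}(|p|^{2+2\epsilon}+|q|^{2+2\epsilon})|\hat g(p,q,\mathbf k)|^2 .
\]
By \eqref{eq:Anorm} in degree $n+1$, $\sum|G|^2\le C\|\mathcal A_{1+\epsilon}^{1/2}g\|^2/((n+1)(n+1)!)$. Hence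
\[
\|L_-g\|^2\le\nu^{-1}n^2(n+1)^2\,n!\sum|G|^2\le Cn^2\|\mathcal A_{1+\epsilon}^{1/2}g\|^2 .
\]

(a) By \eqref{eq:anti} and \eqref{eq:kernels},
\[
|\langle L_+f,g\rangle_\mu|=|\langle f,L_-g\rangle_\mu|\le\nu^{-1/2}\,n\,(n+1)!\sum_{p,q,\mathbf k}|m(p,q)|\,|\hat f(p+q,\mathbf k)|\,|\hat g(p,q,\mathbf k)| .
\]
One of the two modes $p,q$ is at least half as large as $p+q$, so derivatives can be moved from $f$ to $g$. Let $\omega(p,q)=\max(|p|,|q|)^{1+\epsilon}$, so that $(|p+q|/2)^{1+\epsilon}\le\omega(p,q)\le|p|^{1+\epsilon}+|q|^{1+\epsilon}$, and apply the Cauchy--Schwarz inequality with this weight. The squares of the two factors are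
\[
\sum_{k,\mathbf k}|\hat f(k,\mathbf k)|^2\sum_{p+q=k}\frac{m(p,q)^2}{\omega(p,q)}\le C\sum_{k,\mathbf k}|k|^{1+\epsilon}|\hat f(k,\mathbf k)|^2=\frac{C}{n\,n!}\|\mathcal A_{(1+\epsilon)/2}^{1/2}f\|^2
\]
and $\sum\omega|\hat g|^2\le\frac2{(n+1)(n+1)!}\|\mathcal A_{(1+\epsilon)/2}^{1/2}g\|^2$. The combinatorial prefactor is
\[
\frac{n\,(n+1)!}{\sqrt{n\,n!\,(n+1)\,(n+1)!}}=\sqrt n .\qedhere
\]
\end{proof}

When only bounded modes are present, $\mathcal A_s$ is comparable to $N$ and the right side of (a) is of order $n^{3/2}\|f\|\|g\|$, as in Example~\ref{ex:three}.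

\section{The truncated resolvent equation}\label{sec:resolvent}

To prove that $\alpha+K_{\theta,\kappa}$ has dense range we need approximate solutions of $(\alpha+K_{\theta,\kappa})v=f$ that are known to lie in the domain, and by Lemma~\ref{lem:Pdomain} polynomials do. Since $L_+$ raises the degree and creates infinitely many modes, we truncate both. For $R\in\mathbb N$ let $\mathcal P_R$ be the span of the vectors $a^\dagger_{k_1}\cdots a^\dagger_{k_n}1$ with $n\le R$ and all $|k_i|\le R$, and let $\pi_R$ be the orthogonal projection of $L^2(\mu_\nu)$ onto $\mathcal P_R$. The space $\mathcal P_R$ is finite-dimensional and spanned by basis vectors. So $\pi_R$ commutes with all functions of $N$ and $\mathcal A_s$, and $\pi_R\to I$ strongly. The truncation keeps both structures that the estimate uses, the diagonal form of $Q_\theta$ and the antisymmetry of $L$.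

Let $f\in\mathcal P$, $\alpha>0$, and let $R$ be so large that $f\in\mathcal P_R$. By \eqref{eq:anti}, $\operatorname{Re}\langle(\alpha+\nu\mathcal A_\theta+\kappa\pi_RL)v,v\rangle_\mu\ge\alpha\|v\|^2$ for $v\in\mathcal P_R$. So this operator on $\mathcal P_R$ is one-to-one, hence bijective, and there is a unique $v^R\in\mathcal P_R$ with
\begin{equation}\label{eq:trunc}
\alpha v^R+\nu\mathcal A_\theta v^R+\kappa\pi_RLv^R=f .
\end{equation}
Since $\theta>\frac12$, we can fix $\epsilon\in(0,1)$ with $\frac{1+\epsilon}2<\theta$. Put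
\[
\tau=\max\Big\{\frac12,\frac{1+\epsilon}{2\theta}\Big\}\in\Big[\frac12,1\Big),\qquad\gamma=\frac1{2-2\tau}\ge1 .
\]
For the Navier--Stokes case $\theta=1$ one may take $\epsilon=\frac12$, $\tau=\frac34$, $\gamma=2$.

\begin{proposition}\label{prop:apriori}
There is $\alpha_0$, depending only on $\nu,\theta,\kappa,\epsilon$, such that for every $\alpha\ge\alpha_0+1$ there is $C$ with the following property. For all $f\in\mathcal P$ and all $R$ with $f\in\mathcal P_R$,
\begin{gather}
\|(1+N)^\gamma v^R\|\le\|(1+N)^\gamma f\|,\qquad\nu\|(1+N)^\gamma\mathcal A_\theta^{1/2}v^R\|^2\le2\|(1+N)^\gamma f\|^2,\label{eq:step1}\\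
\|\mathcal A_\theta v^R\|+\|Lv^R\|\le C\|(1+N)^\gamma f\|.\label{eq:step2}
\end{gather}
\end{proposition}

\begin{proof}
Write $v=v^R=\sum_nv_n$ with $v_n\in\mathcal P^{(n)}$, let $w_n=(n+1)^\gamma$ and $w=(1+N)^\gamma$. Constants do not depend on $n$, $R$, $f$.

\emph{Step 1: the weighted energy estimate.} Since $w^2v\in\mathcal P_R$, the projection disappears when \eqref{eq:trunc} is paired with $w^2v$:
\begin{equation}\label{eq:energy}
\alpha\|wv\|^2+\nu\|w\mathcal A_\theta^{1/2}v\|^2+\kappa\operatorname{Re}\langle Lv,w^2v\rangle_\mu=\operatorname{Re}\langle f,w^2v\rangle_\mu\le\|wf\|\,\|wv\| .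
\end{equation}
By the orthogonality of the chaoses, $\langle Lv,w^2v\rangle_\mu=\sum_{n\ge1}\big(w_{n+1}^2\langle L_+v_n,v_{n+1}\rangle_\mu+w_n^2\langle L_-v_{n+1},v_n\rangle_\mu\big)$, and by \eqref{eq:anti} $\langle L_-v_{n+1},v_n\rangle_\mu=-\overline{\langle L_+v_n,v_{n+1}\rangle_\mu}$. Hence
\[
\operatorname{Re}\langle Lv,w^2v\rangle_\mu=\sum_{n\ge1}(w_{n+1}^2-w_n^2)\operatorname{Re}\langle L_+v_n,v_{n+1}\rangle_\mu .
\]
By the mean value theorem, $0\le w_{n+1}^2-w_n^2\le2\gamma(n+2)^{2\gamma-1}\le\gamma2^\gamma\,w_nw_{n+1}/(n+1)$. Let $s=\frac{1+\epsilon}2$ and $y_n=n^{-1/4}w_n\|\mathcal A_s^{1/2}v_n\|$ for $n\ge1$. Lemma~\ref{lem:Lpm}(a) and $\sqrt n/(n+1)\le n^{-1/4}(n+1)^{-1/4}$ bound the $n$-th term by $Cy_ny_{n+1}\le\frac C2(y_n^2+y_{n+1}^2)$. So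
\[
|\kappa\operatorname{Re}\langle Lv,w^2v\rangle_\mu|\le C_1\sum_{n\ge1}w_n^2\,n^{-1/2}\|\mathcal A_s^{1/2}v_n\|^2 .
\]
The right side must be absorbed at high frequency and at high degree. Let $\delta\in(0,1)$. Since $s<\theta$, we have $|k|^{2s}\le\delta|k|^{2\theta}+C_\delta$ for all $k$, that is, $\mathcal A_s\le\delta\mathcal A_\theta+C_\delta N$. Therefore
\[
n^{-1/2}\|\mathcal A_s^{1/2}v_n\|^2\le\delta\|\mathcal A_\theta^{1/2}v_n\|^2+C_\delta\sqrt n\,\|v_n\|^2\le2\delta\|\mathcal A_\theta^{1/2}v_n\|^2+\frac{C_\delta^2}{4\delta}\|v_n\|^2,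
\]
where we used $C_\delta\sqrt n\le\delta n+C_\delta^2/(4\delta)$ and $N\le\mathcal A_\theta$. Choose $\delta$ with $2C_1\delta\le\nu/2$ and let $\alpha_0=C_1C_\delta^2/(4\delta)$. For $\alpha\ge\alpha_0+1$, \eqref{eq:energy} gives $\|wv\|^2+\frac\nu2\|w\mathcal A_\theta^{1/2}v\|^2\le\|wf\|\|wv\|$, and \eqref{eq:step1} follows.

\emph{Step 2: from $\mathcal A_\theta^{1/2}$ to $\mathcal A_\theta$.} Step 1 controls $\theta$ derivatives, while Lemma~\ref{lem:Lpm}(b),(c) need $1+\epsilon$, which is more when $\theta\le1$. The equation itself offers $2\theta>1+\epsilon$ derivatives, provided that $L$ is small relative to $\mathcal A_\theta$. By Example~\ref{ex:three} it is not, but it is up to a remainder with a polynomial weight in $N$, which Step 1 controls.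

First, $\sum_i|k_i|^{2+2\epsilon}\le(\sum_i|k_i|^{2\theta})^{2\tau}$. If $1+\epsilon\ge\theta$, this is the inequality $\sum x_i^{2\tau}\le(\sum x_i)^{2\tau}$ for $x_i=|k_i|^{2\theta}$ and $2\tau=\frac{1+\epsilon}\theta\ge1$. Otherwise $2\tau=1$ and $|k_i|^{2+2\epsilon}\le|k_i|^{2\theta}$ term by term. So $\|\mathcal A_{1+\epsilon}^{1/2}v_n\|\le\|\mathcal A_\theta^\tau v_n\|$, and Lemma~\ref{lem:Lpm}(b),(c) give $\|L_\pm v_n\|\le C_2(n+1)\|\mathcal A_\theta^\tau v_n\|$ for all $n\ge0$. Second, for $\Lambda,x\ge0$ and $\delta>0$ the weighted arithmetic-geometric mean inequality with weights $2\tau-1$ and $2-2\tau=1/\gamma$ gives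
\[
x\Lambda^\tau=(\delta\Lambda)^{2\tau-1}\big(\delta^{-(2\tau-1)\gamma}x^\gamma\Lambda^{1/2}\big)^{2-2\tau}\le\delta\Lambda+\delta^{-(2\tau-1)\gamma}x^\gamma\Lambda^{1/2}.
\]
Apply this with $x=C_2(n+1)$ and $\Lambda$ an eigenvalue of $\mathcal A_\theta$:
\[
\|L_\pm v_n\|\le\delta\|\mathcal A_\theta v_n\|+C_\delta'\,w_n\|\mathcal A_\theta^{1/2}v_n\| .
\]
This is what fixes the exponent $\gamma$. The vectors $L_+v_n$, $n\ge0$, are mutually orthogonal, and so are the $L_-v_n$. The triangle inequality in $\ell^2$ gives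
\begin{equation}\label{eq:Lsmall}
\|L_\pm v\|\le\delta\|\mathcal A_\theta v\|+C_\delta'\|w\mathcal A_\theta^{1/2}v\| .
\end{equation}
From \eqref{eq:trunc}, $\nu\|\mathcal A_\theta v\|\le\|f\|+\alpha\|v\|+|\kappa|(\|L_+v\|+\|L_-v\|)$. Choose $\delta$ with $2|\kappa|\delta\le\nu/2$. The quantity $\|\mathcal A_\theta v\|$ is finite because $v\in\mathcal P$, so it can be absorbed, and \eqref{eq:step1} gives $\frac\nu2\|\mathcal A_\theta v\|\le C\|wf\|$. Inserting this and \eqref{eq:step1} in \eqref{eq:Lsmall} bounds $\|Lv\|$.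
\end{proof}

\begin{corollary}\label{cor:dense}
Let $\alpha\ge\alpha_0+1$ and $f\in\mathcal P$. Then $(\alpha+K_{\theta,\kappa})v^R\to f$ weakly in $L^2(\mu_\nu)$ as $R\to\infty$. The spaces $(\alpha+\tilde K_{\theta,\kappa})\mathcal P$ and $(\alpha+\tilde K_{\theta,\kappa})\mathcal{FC}_b^\infty$ are dense in the complex and in the real space $L^2(\mu_\nu)$, respectively.
\end{corollary}

\begin{proof}
By Lemmas~\ref{lem:Pdomain} and~\ref{lem:QL}, equation \eqref{eq:trunc} reads $(\alpha+K_{\theta,\kappa})v^R=f+\kappa(1-\pi_R)Lv^R$. For $g\in L^2(\mu_\nu)$, \eqref{eq:step2} gives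
\[
|\langle(1-\pi_R)Lv^R,g\rangle_\mu|\le C\|(1+N)^\gamma f\|\,\|(1-\pi_R)g\|\to0 .
\]
If $g$ is orthogonal to $(\alpha+\tilde K_{\theta,\kappa})\mathcal P$, then $\langle f,g\rangle_\mu=\lim\langle(\alpha+\tilde K_{\theta,\kappa})v^R,g\rangle_\mu=0$ for all $f\in\mathcal P$, so $g=0$. By Lemma~\ref{lem:Pdomain}, $(\alpha+\tilde K_{\theta,\kappa})\mathcal P$ lies in the closure of $(\alpha+\tilde K_{\theta,\kappa})(\mathcal{FC}_b^\infty+i\mathcal{FC}_b^\infty)$, which is therefore dense. If $g$ is real and $(\alpha+\tilde K_{\theta,\kappa})(f_j+if_j')\to g$ with $f_j,f_j'\in\mathcal{FC}_b^\infty$, then the real parts $(\alpha+\tilde K_{\theta,\kappa})f_j$ converge to $g$.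
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\theta=\kappa=1$. Corollary~\ref{cor:dense} gives the density of the range. By Lemma~\ref{lem:accretive} with $p=2$, $\tilde K$ is accretive, and Proposition~\ref{prop:LP} gives the remaining statements.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Write $\tilde K=\tilde K_{\theta,\kappa}$ and $K=K_{\theta,\kappa}$ in this proof, and fix $\alpha\ge\alpha_0+1$.

\emph{(1)} For $p\le2$ we have $\|\cdot\|_{L^p}\le\|\cdot\|$ and $L^2(\mu_\nu)$ is dense in $L^p(\mu_\nu)$, so $(\alpha+\tilde K)\mathcal{FC}_b^\infty$ is dense in $L^p(\mu_\nu)$ by Corollary~\ref{cor:dense}. Lemma~\ref{lem:accretive} and Proposition~\ref{prop:LP} give generation and uniqueness. Let $K^{(p)}$ be the closure in $L^p(\mu_\nu)$.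

The restriction of $K$ to $\mathcal P$ is densely defined and accretive, and $\alpha+K|_{\mathcal P}$ has dense range. By Proposition~\ref{prop:LP}, $\alpha+\overline{K|_{\mathcal P}}$ is onto, and $\overline{K|_{\mathcal P}}=K$ by Lemma~\ref{lem:compare}. So $\mathcal P$ is a core.

If $1\le p<p'\le2$, convergence in $L^{p'}$ implies convergence in $L^p$, so $K^{(p')}\subset K^{(p)}$. For $\beta>0$ and $f\in L^{p'}$, the function $(\beta+K^{(p')})^{-1}f$ solves $(\beta+K^{(p)})v=f$, so the resolvents agree on $L^{p'}$. By the exponential formula the semigroups agree on $L^{p'}$.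

Since $\tilde K1=0$, $P_t1=1$. The identity $\int\tilde Kf\,d\mu_\nu=0$ passes to the closure, so $\frac d{dt}\int P_tf\,d\mu_\nu=-\int K^{(p)}P_tf\,d\mu_\nu=0$ for $f\in D(K^{(p)})$, and $\int P_tf\,d\mu_\nu=\int f\,d\mu_\nu$ for all $f$ by density. For $f\ge0$ the contraction property in $L^1$ gives $\int|P_tf|\,d\mu_\nu\le\int f\,d\mu_\nu=\int P_tf\,d\mu_\nu$, so $P_tf\ge0$.

\emph{(2)} By \eqref{eq:duality}, $\tilde K_{\theta,-\kappa}\subset\tilde K^*=K^*$, and $K^*$ is closed, so $K_{\theta,-\kappa}\subset K^*$. By (1) for $-\kappa$, $1+K_{\theta,-\kappa}$ is onto. The kernel of $1+K^*$ is the orthogonal complement of the range of $1+K$, which is $\{0\}$. Lemma~\ref{lem:compare} gives $K^*=K_{\theta,-\kappa}$. Replacing $\kappa$ by $-\kappa$, we get $K=K_{\theta,-\kappa}^*=(\tilde K_{\theta,-\kappa}|_{\mathcal{FC}_b^\infty})^*$, and the stated description is the definition of this adjoint. Conversely, the description for $-\kappa$ says $K_{\theta,-\kappa}=\tilde K^*=K^*$.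

\emph{(3)} On $\mathcal P$, Lemma~\ref{lem:QL} and \eqref{eq:anti} give $\operatorname{Re}\langle Kf,f\rangle_\mu=\nu\|\mathcal A_\theta^{1/2}f\|^2$. Let $f\in D(K)$ and let $f_j\in\mathcal P$ converge to $f$ in the graph norm. The identity for $f_j-f_l$ shows that $\mathcal A_\theta^{1/2}f_j$ is Cauchy. Since $\mathcal A_\theta^{1/2}$ is closed, $f\in D(\mathcal A_\theta^{1/2})$ and the identity passes to the limit. If $f\in D(K)$ has mean zero, then so has $P_tf$ by (1). On $\{1\}^\perp$ the eigenvalues of $\mathcal A_\theta$ are at least $1$, so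
\[
\frac d{dt}\|P_tf\|^2=-2\nu\|\mathcal A_\theta^{1/2}P_tf\|^2\le-2\nu\|P_tf\|^2 ,
\]
and $\|P_tf\|\le e^{-\nu t}\|f\|$. Apply this to $f-\int f\,d\mu_\nu$ for $f\in D(K)$, use $P_t1=1$, and extend to $L^2(\mu_\nu)$ by density.

\emph{(4)} We use the following fact. If $T$ is self-adjoint, $v_j\in D(T)$, $v_j\to v$ weakly and $\|Tv_j\|\le c$, then $v\in D(T)$ and $\|Tv\|\le c$; indeed $|\langle v,Tg\rangle_\mu|=\lim|\langle Tv_j,g\rangle_\mu|\le c\|g\|$ for $g\in D(T)$. Let first $f\in\mathcal P$. The bounded operator $(\alpha+K)^{-1}$ is weakly continuous, so Corollary~\ref{cor:dense} gives $v^R\to v$ weakly, and \eqref{eq:step1}, \eqref{eq:step2} pass to the limit with $T=(1+N)^\gamma$ and $T=\mathcal A_\theta$. For general $f$, apply this to $\pi_Rf\in\mathcal P$, which satisfies $\|(1+N)^\gamma\pi_Rf\|\le\|(1+N)^\gamma f\|$. Since $(\alpha+K)^{-1}\pi_Rf\to v$ in $L^2(\mu_\nu)$, the same fact gives the bounds for $v$.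

\emph{(5)} The test functions are real and $P_t$ preserves real functions, so we may assume that $\rho$ and all functions below are real. A weakly continuous map on $[0,T]$ is bounded, by the uniform boundedness principle. Approximation in the graph norm extends the equation to all $f\in D(K)$, with $K$ in place of $\tilde K$, and subtraction gives it between any two times. To compare $\rho$ with the semigroup, fix $t\le T$ and $f\in D(K)$ and let $\phi(s)=\langle\rho_s,P_{t-s}f\rangle_\mu$ for $s\in[0,t]$. It is continuous, since $\rho$ is bounded and weakly continuous and $s\mapsto P_{t-s}f$ is norm continuous. For $0\le s<s+h\le t$, the equation with the test function $P_{t-s-h}f\in D(K)$ gives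
\[
\frac{\phi(s+h)-\phi(s)}h=-\frac1h\int_s^{s+h}\langle\rho_r,P_{t-s-h}Kf\rangle_\mu\,dr+\Big\langle\rho_s,P_{t-s-h}\frac{f-P_hf}h\Big\rangle_\mu .
\]
As $h\downarrow0$, the first term tends to $-\langle\rho_s,P_{t-s}Kf\rangle_\mu$, for the same reasons that make $\phi$ continuous, and the second tends to $\langle\rho_s,P_{t-s}Kf\rangle_\mu$. A continuous function with vanishing right derivative is constant, so $\langle\rho_t,f\rangle_\mu=\langle\rho_0,P_tf\rangle_\mu$ for all $f$ in the dense set $D(K)$.

\emph{(6)} Since $X$ is jointly measurable and $X_r$ has law $\mu_\nu$, Fubini's theorem gives $\mathbb E\int_0^t|F(X_r)|\,dr=t\|F\|_{L^1(\mu_\nu)}$ for Borel $F$, where $\mathbb E$ now denotes expectation on the probability space of $X$. So the time integrals are well defined and do not depend, almost surely, on the version of $\tilde Kf$. Fix $s\ge0$ and a bounded, real, $\mathcal F_s$-measurable random variable $Y$. The idea is that the law of $X_{s+t}$ weighted by $Y$ has a density that solves the equation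 in (5). Since $|\mathbb E[Yf(X_{s+t})]|\le\|Y\|_\infty\|f\|$, there is $\rho_t\in L^2(\mu_\nu)$ with $\|\rho_t\|\le\|Y\|_\infty$ and $\langle\rho_t,f\rangle_\mu=\mathbb E[Yf(X_{s+t})]$ for all real $f\in L^2(\mu_\nu)$. For $f\in\mathcal{FC}_b^\infty$, multiply the martingale increment from $s$ to $s+t$ by $Y$ and take expectations. This gives the equation in (5), in which the integrand $\mathbb E[Y\tilde Kf(X_{s+r})]=\langle\rho_r,\tilde Kf\rangle_\mu$ is measurable in $r$ and bounded by $\|Y\|_\infty\|\tilde Kf\|$. Hence $t\mapsto\langle\rho_t,f\rangle_\mu$ is Lipschitz for $f$ in a dense set, and the bounded map $\rho$ is weakly continuous. By (5),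
\[
\mathbb E[Yf(X_{s+t})]=\langle\rho_0,P_tf\rangle_\mu=\mathbb E[Y\,(P_tf)(X_s)],
\]
that is, $\mathbb E[f(X_{s+t})\mid\mathcal F_s]=(P_tf)(X_s)$ almost surely for $f\in L^2(\mu_\nu)$. This is the Markov property. For $t_1<\dots<t_n$ and bounded Borel $f_i$, conditioning successively on $\mathcal F_{t_{n-1}},\dots,\mathcal F_{t_1}$ gives
\[
\mathbb E[f_1(X_{t_1})\cdots f_n(X_{t_n})]=\int f_1\,P_{t_2-t_1}\big(f_2\,P_{t_3-t_2}(\cdots f_{n-1}P_{t_n-t_{n-1}}f_n)\big)\,d\mu_\nu ,
\]
which determines the finite-dimensional laws.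
\end{proof}

\section{Limits of the method}\label{sec:limits}

We do not treat $\theta\le\frac12$. The condition $\theta>\frac12$ is what the method needs: $L_\pm$ costs one derivative with a logarithm, by Lemma~\ref{lem:S}, against the $2\theta$ derivatives supplied by $Q_\theta$. It enters twice in Proposition~\ref{prop:apriori}, as $s<\theta$ in Step 1 and as $\tau<1$ in Step 2. The loss of one derivative is real. For $k=(j,0)$, $p=(0,1)$, $q=(j,-1)$ with $j\ge1$ we have $m(p,q)=\frac j{4\pi}(1-\frac1{j^2+1})\ge\frac j{8\pi}$, so $\|Lz_k\|=(2S(k)/\nu)^{1/2}\ge c|k|$, while $\|Q_\theta z_k\|=\nu|k|^{2\theta}$. For $\theta<\frac12$ the inequality \eqref{eq:Lsmall} therefore fails already on the first chaos.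

We do not treat $L^p$-uniqueness for $p>2$ either. There the density of the range does not follow from density in $L^2$, and the method would require exponential weights in $N$. For a weight $w_n=\lambda^n$ with $\lambda>1$, the increment $w_{n+1}^2-w_n^2=(\lambda^2-1)w_n^2$ has no factor $1/n$, so Step 1 leaves a term of order $n^{3/2}$, which $Q_\theta$ does not absorb.

\begin{thebibliography}{9}

\bibitem{QSMP}
Astrid Hilbert, Elisa Mastrogiacomo,
\emph{Quantum and Stochastic Mathematical Physics}, Springer, vol.~377,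
\texttt{https://re.public.polimi.it/\allowbreak retrieve/\allowbreak f4f6c763-ca78-478b-\allowbreak bd50-0bd662762915/\allowbreak Quantum\%20and\%20\allowbreak Stochastic\%20\allowbreak Mathematical\%20\allowbreak Physics\%20\allowbreak Springer\%20vol\%20377\%20\allowbreak \%28Albeverio\%20book\%29.pdf}

\bibitem{Pazy}
Pazy, \emph{Semigroups of Linear Operators}.

\end{thebibliography}
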